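# A constructible 3-sphere that is not shellable

## 1. A constructible 3-sphere with no shelling

**Theorem B (main theorem).** There is a constructible simplicial 3-sphere $S$ whose 1-skeleton contains two disjoint 3-cycles with union $L$ such that $\pi_1(|S|\setminus|L|)$ surjects onto $\mathbb F_3^2\rtimes\{\pm1\}$, a group that cannot be generated by two elements. By Theorem A below, $S$ is not shellable.

A simplicial 3-sphere is a finite simplicial complex whose underlying space is homeomorphic to $S^3$, and $\mathbb F_3^2\rtimes\{\pm1\}$ is the group of the 18 maps $x\mapsto \pm x+v$ of the plane $\mathbb F_3^2$ to itself.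

In plain words: there are two notions of "a triangulated object that can be assembled nicely". *Shellable* means that one can add the tetrahedra one at a time, each new one being attached along full triangles. *Constructible* means that one can cut the object into two parts along a nice surface, then cut the parts, and so on, down to single tetrahedra. Adding one tetrahedron at a time is a special way of cutting, so shellable objects are constructible. The question is whether, for triangulated 3-spheres, the converse holds. The 2009 dissertation "On Locally Constructible Manifolds" states it as open: "It is not known whether a non-shellable constructible 3-sphere exists." Theorem B says that such a sphere exists.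

The proof has an obstruction part and a construction part. The obstruction is a bound on how complicated a link made of few edges can be.

**Theorem A (obstruction).** Let $S$ be a shellable simplicial 3-sphere and let $L$ be a subcomplex of its 1-skeleton that is a disjoint union of cycles of lengths $n_1,\dots,n_m$. Then $\pi_1(|S|\setminus|L|)$ can be generated by $\sum_i\lfloor n_i/2\rfloor$ elements.

For a single 3-cycle in a shellable 3-sphere the bound is $\lfloor 3/2\rfloor=1$. The group is then cyclic, and since its abelianization is $\mathbb Z$ by Alexander duality, it is $\mathbb Z$. For two disjoint 3-cycles the bound is $1+1=2$. The sphere of Theorem B violates it.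

**Theorem C (extensions).** (i) For every $d\ge3$ there is a constructible non-shellable simplicial $d$-sphere. (ii) For every $k\ge1$ there is a constructible simplicial 3-sphere containing $2k$ disjoint 3-cycles in its 1-skeleton whose complement has a fundamental group needing at least $3k$ generators. In a shellable 3-sphere, the group of the complement of $2k$ disjoint 3-cycles needs exactly $2k$ generators.

## 2. Shellable and constructible complexes

A finite simplicial complex is *pure of dimension $d$* if all its facets (maximal faces) have dimension $d$; for $d\ge 0$ such a complex is understood to be non-empty. For a face $F$, let $\overline F$ be the complex consisting of $F$ and all its faces.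

**Definition (shellable).** A pure $d$-dimensional complex is shellable if its facets can be ordered $F_1,\dots,F_t$ so that for every $j=2,\dots,t$ the complex $\bigl(\bigcup_{i<j}\overline{F_i}\bigr)\cap\overline{F_j}$ is pure of dimension $d-1$.

**Definition (constructible).** (i) Every $0$-dimensional complex (any finite set of points) is constructible, and every simplex, together with all its faces, is constructible. (ii) A pure $d$-dimensional complex $C$ ($d\ge1$) is constructible if $C=C_1\cup C_2$, where $C_1,C_2$ are constructible $d$-dimensional complexes and $C_1\cap C_2$ is a constructible $(d-1)$-dimensional complex.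

*Small examples.* Two triangles sharing an edge form a complex that is shellable and constructible. Two triangles sharing only a vertex form a complex that is neither. In a shelling the second triangle would meet the first in a point, which is not 1-dimensional. For constructibility, $C_1$ and $C_2$ cannot share a triangle, so each is one of the two triangles, and again they meet in a point.

Two facts are quoted in the dissertation: for $d$-spheres with $d\ge3$,
$$\{\text{shellable}\}\subseteq\{\text{constructible}\}\subseteq\{\text{all }d\text{-spheres}\},$$
and all 2-spheres are shellable. The first inclusion is easy to see. Let $D\neq\emptyset$ be a union of facets of the boundary of a $d$-simplex. Any two of these facets meet in a codimension-one face of each, so every ordering of them is a shelling of $D$. By induction on the dimension $D$ is constructible. Hence adding the facet $F_j$ to $\bigcup_{i<j}\overline{F_i}$ along such a $D$ is a step of type (ii).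

We shall need a stock of constructible complexes.

**Lemma 5.** The following are constructible: (1) paths with at least one edge, and cycles; (2) triangulated 2-discs; (3) triangulated 2-spheres; (4) cones over non-empty constructible complexes.

(The numbering of lemmas follows their role: Lemmas 1–4 belong to Theorem A.)

*Proof.* (1) A path is an edge, or an edge plus a shorter path meeting it in one point. A cycle is an edge plus a path meeting it in two points.

(2) Induct on the number of triangles of the disc $D$. Suppose some edge not in $\partial D$ has both endpoints in $\partial D$. It cuts $D$ into two discs with fewer triangles, meeting in that edge, and we are done by induction. Otherwise choose an edge $ab\subset\partial D$, in the triangle $abc$. If $c\in\partial D$, then $ac$ and $bc$ have both endpoints in $\partial D$, so they lie in $\partial D$. Then no edge of $abc$ lies in another triangle, and $D$ is the single triangle $abc$. If $c\notin\partial D$, the path $a,c,b$ meets $\partial D$ only in its endpoints. It cuts $D$ into two discs; one is bounded by $ab,bc,ca$, so it is the triangle $abc$, and the other is a smaller disc. They meet in the path $a,c,b$, which is constructible by (1).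

(3) Remove an open triangle from the sphere. What remains is a disc, and it meets the triangle in a 3-cycle. Use (1) and (2).

(4) Follow the recursion. The cone over a simplex is a simplex. The cone over one point is an edge; the cone over more points is an edge plus a smaller star, and the two meet in the apex. Finally $\mathrm{cone}(C_1\cup C_2)=\mathrm{cone}\,C_1\cup\mathrm{cone}\,C_2$, and the two cones meet in $\mathrm{cone}(C_1\cap C_2)$, which has dimension one less. $\blacksquare$

## 3. The join of two triangles, by hand

Before any theory, let us look at the smallest 3-sphere with two disjoint 3-cycles. Take the 3-cycles on $\{1,2,3\}$ and on $\{a,b,c\}$ and form their join: the nine facets are $e\cup f$ with $e$ an edge of the first cycle, $f$ an edge of the second. A join of two circles is $S^3$. Let $L$ be the union of the two cycles. The complement of $L$ consists of the join points strictly between the two circles, so it is $S^1\times S^1\times(0,1)$ and its group is $\mathbb Z^2$. It needs two generators, which equals the bound of Theorem A.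

Order the edges as $e_1=12,\ e_2=23,\ e_3=13$ and $f_1=ab,\ f_2=bc,\ f_3=ac$, and order the facets $e_i\cup f_j$ lexicographically in $(i,j)$. The facet $e_i\cup f_j$ meets the union of the earlier ones in the triangles $(e_i\cap e_{i'})\cup f_j$ for $i'<i$ and $e_i\cup(f_j\cap f_{j'})$ for $j'<j$. An earlier facet $e_{i'}\cup f_{j'}$ with $i'<i$ contributes nothing beyond the triangle $(e_i\cap e_{i'})\cup f_j$, which lies in the earlier facet $e_{i'}\cup f_j$. Any two edges of a triangle meet in a vertex, so this is a shelling.

Now watch how the intersection $D$ of each new facet with the earlier ones is cut by $L$.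

| new facet | triangles of $D$ | shared edges in $L$ | $D\setminus L$ |
|---|---|---|---|
| $12bc$ | $12b$ | none | connected |
| $12ac$ | $12a,12c$ | $12$ | two pieces |
| $23ab$ | $2ab$ | none | connected |
| $23bc$ | $2bc,23b$ | none | connected |
| $23ac$ | $2ac,23a,23c$ | $23$ | connected |
| $13ab$ | $1ab,3ab$ | $ab$ | two pieces |
| $13bc$ | $1bc,3bc,13b$ | $bc$ | connected |
| $13ac$ | all four | $13,ac$ | connected |

Exactly two steps split $D\setminus L$. Each is caused by an edge of $L$ around which the new facet is the last one, first $12$ and then $ab$. Each such step can add a generator, and here there are two. This table is the model for the proof of Theorem A.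

## 4. Links of faces, and complements of subcomplexes

I write $Z\setminus L$ for $|Z|\setminus|L|$.

**Links in a simplicial 3-sphere.** All facets of a simplicial 3-sphere $S$ have dimension 3, each triangle lies in exactly two facets, edge links are cycles, and vertex links are triangulated 2-spheres.

*Proof.* Let $x$ be an interior point of a $k$-face $\sigma$. Then $H_i(|S|,|S|\setminus x)\cong\tilde H_{i-k-1}(\mathrm{lk}\,\sigma)$, with $\tilde H_{-1}(\emptyset)=\mathbb Z$. The left side is $\mathbb Z$ for $i=3$ and $0$ otherwise, so $\mathrm{lk}\,\sigma$ has the homology of $S^{2-k}$. If $\sigma$ is maximal, its link is empty, so $k=3$. For $k=2$ the link is a finite set of points with the homology of $S^0$: two points. For $k=1$ the link is a graph in which every vertex has degree 2 (by the case $k=2$), and it is connected: a cycle. For $k=0$ the link is a 2-dimensional complex whose vertex links are cycles (by the case $k=1$), so it is a closed surface with the homology of $S^2$, hence a sphere. $\blacksquare$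

For an edge $e$, the facets containing $e$ are the edges of the cycle $\mathrm{lk}(e)$, and the triangles containing $e$ are its vertices.

**Fact R.** Let $L\subset S$ be a subcomplex. For a subcomplex $Z\subset S$ let $Z^L$ be the full subcomplex of the barycentric subdivision $\mathrm{sd}\,Z$ spanned by the barycenters of faces not in $L$. Then $Z\setminus L$ deformation retracts onto $Z^L$, compatibly for all $Z$, and
$$(Z\cup Z')^L=Z^L\cup Z'^L,\qquad (Z\cap Z')^L=Z^L\cap Z'^L .$$
Hence van Kampen's theorem for unions of subcomplexes applies to $Z\setminus L$ and $Z'\setminus L$ with intersection $(Z\cap Z')\setminus L$.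

*Proof.* A simplex of $\mathrm{sd}\,Z$ is a chain of faces of $Z$. Since $L$ is closed under taking faces, the members of the chain in $L$ form an initial piece. So the simplex is the join of a simplex of $\mathrm{sd}(Z\cap L)$ and a simplex of $Z^L$ (one may be empty). A point outside $L$ has positive weight on the second part; push it along the join line until all its weight is there. This does not depend on $Z$. The two formulas hold because a chain lies in $Z$ as soon as its largest member does. $\blacksquare$

*Example.* For a triangle $Z=\overline{abc}$ and $L=\overline{ab}$, the complex $Z^L$ is spanned by $c$ and the barycenters of $ac,bc,abc$. It consists of the two triangles $\{c,ac,abc\}$ and $\{c,bc,abc\}$, a disc, and indeed a triangle minus an edge is contractible.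

## 5. Counting generators along a shelling: Theorem A

Let $F_1,\dots,F_t$ be a shelling of $S$ and $B_j=\overline{F_1}\cup\dots\cup\overline{F_j}$. Take the barycenter of $F_1$ as base point, put $\mathcal G=\pi_1(S\setminus L)$, and let $H_j\le\mathcal G$ be the image of $\pi_1(B_j\setminus L)$. Then $H_t=\mathcal G$. Also $H_1=1$: since $L\cap\overline{F_1}\subset\partial F_1$, the set $\overline{F_1}\setminus L$ is star-shaped about the barycenter, hence contractible. We must control how $H_j$ grows.

The only use made of the shelling is the following form of purity.

**(Sh)** If a proper face $\sigma$ of $F_{j+1}$ lies in $B_j$, then some triangle of $F_{j+1}$ containing $\sigma$ lies in $B_j$.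

**Definition (covered).** An edge $e$ is *covered at stage $j$* if all facets of $S$ containing $e$ are in $B_j$.

In Section 3 the edge $12$ is covered from the third facet on, since its link is the cycle on $a,b,c$ and the first three facets are $12ab,12bc,12ac$.

**Step 1: a facet closing up around an edge is the last one there.** The purpose is to attach each dangerous step of the shelling to an edge that is used up by it.

**Lemma 1.** If $e\subset F_{j+1}$ and both triangles of $F_{j+1}$ containing $e$ lie in $B_j$, then all facets containing $e$ other than $F_{j+1}$ lie in $B_j$. So $e$ is covered at stage $j+1$ but not at stage $j$.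

*Proof.* Let $F_i$ be a facet containing $e$, not the first such in the order. Then $e\in B_{i-1}$, so by (Sh) a triangle of $F_i$ containing $e$ lies in an earlier facet, and that facet contains $e$. In the cycle $\mathrm{lk}(e)$ this says that each edge, in shelling order and after the first, shares a vertex with an earlier one. So the edges of $\mathrm{lk}(e)$ coming from $B_j$ form a connected subgraph. By hypothesis it contains both endpoints of the edge given by $F_{j+1}$, but not that edge. The cycle minus that edge is a path, and a connected subgraph of a path containing both ends is the whole path. $\blacksquare$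

**Step 2: how $L$ can cut the gluing region.** The purpose is to see that at each step at most one generator can appear, and to name an edge of $L$ responsible for it.

**Lemma 2.** Let $D=B_j\cap\overline{F_{j+1}}$. Then $D\setminus L$ has at most two components. If it has two, there is an edge $e\in L$ of $F_{j+1}$ such that the two triangles of $F_{j+1}$ containing $e$ are both in $D$ and lie in different components of $D\setminus L$.

*Proof.* $D$ is a union of $k\in\{1,2,3,4\}$ triangles of $F=F_{j+1}$. A triangle minus $L$ contains the open triangle and lies in its closure, so it is connected. Two triangles of $F$ meet exactly in a common edge $e$, and $e\setminus L\ne\emptyset$ if and only if $e\notin L$. So the components of $D\setminus L$ are those of the graph on the $k$ triangles in which two are adjacent if and only if their common edge is not in $L$.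

For $k=1$ this graph is connected. For $k=2$ it is disconnected if and only if the common edge is in $L$; take this edge as $e$.

For $k=3$ the triangles are $vab,vbc,vac$, with common edges $va,vb,vc$. At most two of these lie in $L$, because $L$ has degree 2 at $v$. If at most one lies in $L$, the graph is a triangle with at most one edge removed, so connected. If exactly $va,vb\in L$, the only adjacency is across $vc$, and the components are $\{vab\}$ and $\{vac,vbc\}$. Take $e=va$; its triangles $vab$ and $vac$ are in different components.

For $k=4$ the edges of $L$ in $F$ form a subgraph of $K_4$, drawn on the sphere $\partial F$, of maximum degree at most $2$. If it is a forest, it does not separate the sphere, and $D\setminus L$ is connected. Otherwise it contains a 3- or 4-cycle, which is then a whole component of $L$. Every other edge of $F$ meets this cycle, so no other edge of $F$ is in $L$. A single closed curve cuts the sphere into two components, with different ones on the two sides of each of its edges. So there are exactly two components and any edge $e$ of the cycle works. $\blacksquare$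

**Step 3: at most one new generator per step.** The purpose is to convert Lemma 2 into a statement about $H_j$.

**Lemma 3.** $B_{j+1}\setminus L$ is path connected. If $D\setminus L$ is connected, then $H_{j+1}=H_j$. Otherwise, with $e$ as in Lemma 2, $H_{j+1}$ is generated by $H_j$ and one element $\lambda=[\delta\cdot \eta\cdot \omega\cdot\delta^{-1}]$. Here $\delta$ is a path in $B_j\setminus L$ from the base point to a point $p\notin L$ of one triangle of $F_{j+1}$ at $e$, $\eta$ is a path in $\overline{F_{j+1}}\setminus L$ from $p$ to a point $p'\notin L$ of the other triangle at $e$, and $\omega$ is any path from $p'$ to $p$ in $B_j\setminus L$.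

*Proof.* Put $Y=B_j\setminus L$ and $W=\overline{F_{j+1}}\setminus L$. Then $Y\cap W=D\setminus L\neq\emptyset$. As above, $W$ is star-shaped about the barycenter of $F_{j+1}$, so it is contractible. $Y$ is path connected by induction (for $j=1$ it is star-shaped), hence so is $Y\cup W$.

By Fact R, every loop in $Y\cup W$ at the base point is homotopic to an edge loop in $B_j^L\cup\overline{F_{j+1}}^L$. Each edge lies in one of the two complexes, so the loop is a concatenation of paths in $Y$ and paths in $W$ with junctions in $Y\cap W$. We may let it start and end with (possibly constant) paths in $Y$. Consider a piece in $W$. As $W$ is simply connected, the piece may be replaced by any path in $W$ with the same endpoints. If the endpoints lie in the same component of $Y\cap W$, replace it by a path in $Y\cap W\subset Y$. If $D\setminus L$ is connected this removes all pieces in $W$, and $H_{j+1}=H_j$.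

In the other case, $p$ and $p'$ lie in the two different components of $Y\cap W$, so a piece joining different components may be replaced by (path in $Y\cap W$)$\cdot\eta^{\pm1}\cdot$(path in $Y\cap W$). Now the loop is $y_0\,\eta^{\varepsilon_1}y_1\cdots\eta^{\varepsilon_s}y_s$ with all $y_i$ in $Y$. Substitute
$$\eta\simeq\delta^{-1}\cdot(\delta\,\eta\,\omega\,\delta^{-1})\cdot\delta\,\omega^{-1}.$$
Then the loop becomes a product of loops in $Y$ at the base point and of $\lambda^{\pm1}$. So $H_{j+1}=\langle H_j,\lambda\rangle$. Nothing was assumed about $\delta,\eta,\omega$ beyond the stated conditions. $\blacksquare$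

**The direct count, and where it stops.** Lemmas 1–3 already give a bound. Whenever $H_{j+1}\ne H_j$, the chosen edge $e\in L$ is uncovered at stage $j$ and covered at stage $j+1$, so different steps use different edges. Hence $\mathcal G$ is generated by at most $\sum_i n_i$ elements. For two 3-cycles this says $6$. The group in Theorem B will only be shown to need $3$ generators, so this count gives no contradiction. It charges each edge of $L$ separately, and the three edges of one triangle may in principle all be charged. What it ignores is that the meridian loops of two consecutive edges $ab,bc$ of $L$ are the same, up to inverse, when seen inside the link of the common vertex $b$. If $bc$ has already been covered, its meridian is already available, and $ab$ need not be charged.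

**Step 4: an edge next to a covered edge costs nothing.** This is the step that brings in the factor $\frac12$.

**Lemma 4.** In the second case of Lemma 3 let $e=ab$, and let $bc$ $(c\ne a)$ be the other edge of $L$ at $b$. If $bc$ is covered at stage $j$, then $\lambda\in H_j$ for a suitable admissible $\lambda$, so $H_{j+1}=H_j$.

*Proof.* Let $\Lambda=\mathrm{lk}_S(b)$, a 2-sphere, let $\Lambda_j=\mathrm{lk}_{B_j}(b)$, and write $F_{j+1}=abdd'$. Consider the map $\iota(x)=\frac12b+\frac12x$ on $\Lambda$. If $x$ lies in the open face $\sigma$ of $\Lambda$, then $\iota(x)$ lies in the open face $b\cup\sigma$ of $S$. That face is in $L$ only if $\sigma$ is a vertex and $b\cup\sigma$ is an edge of $L$, that is, $\sigma\in\{a,c\}$. So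
$$\iota(\Lambda\setminus\{a,c\})\subset S\setminus L,\qquad \iota(\Lambda_j\setminus\{a,c\})\subset B_j\setminus L .$$

*$\Lambda_j\setminus\{a,c\}$ is path connected.* The triangles of $\Lambda_j$ come from the facets of $B_j$ containing $b$. Apply (Sh) with $\sigma=b$: each such facet after the first shares a triangle containing $b$ with an earlier facet, which therefore contains $b$ too. So each triangle of $\Lambda_j$, in shelling order and after the first, shares an edge with an earlier one. A triangle or an edge minus some of its vertices is non-empty and connected, so the claim follows triangle by triangle.

*Two full stars.* By Lemmas 1 and 2, all facets at $ab$ except $F_{j+1}$ lie in $B_j$, so $\Lambda_j$ contains all triangles of $\Lambda$ at $a$ except $add'$. Since $bc$ is covered, $\Lambda_j$ contains all triangles of $\Lambda$ at $c$.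

*Two loops in an annulus.* Let $\lambda_0$ be a small circle around $a$ in $\Lambda$, starting at a point $q$ in the open edge $ad$, crossing $add'$ to a point $q'$ of the open edge $ad'$, and returning to $q$ through the other triangles at $a$, which lie in $\Lambda_j$. The points $p=\iota(q)\in abd$ and $p'=\iota(q')\in abd'$ lie outside $L$, in the two triangles of $F_{j+1}$ at $e$. The image under $\iota$ of the first part of $\lambda_0$ is a path $\eta$ in $\overline{F_{j+1}}\setminus L$, and that of the second part is a path $\omega$ in $B_j\setminus L$. So, with any path $\delta$ in $B_j\setminus L$ from the base point to $p$, the element $\lambda=[\delta\,\iota(\lambda_0)\,\delta^{-1}]$ is an admissible choice in Lemma 3.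

Let $\mu$ be a loop in $\Lambda_j\setminus\{a,c\}$ that runs from $q$ to a small circle around $c$, once around it, and back the same way. It exists by the two facts just proved. Now $\Lambda\setminus\{a,c\}$ is a sphere minus two points, an open annulus. So $\pi_1(\Lambda\setminus\{a,c\},q)\cong\mathbb Z$, and both $[\lambda_0]$ and $[\mu]$ are generators. Hence $[\lambda_0]=[\mu]^{\pm1}$, and applying $\iota$ gives $\lambda=[\delta\,\iota(\mu)\,\delta^{-1}]^{\pm1}$. The loop $\delta\,\iota(\mu)\,\delta^{-1}$ lies in $B_j\setminus L$, so $\lambda\in H_j$. $\blacksquare$

**Step 5: the charged edges form a matching.** Here we put Lemmas 1–4 together. Let $M$ be the set of edges $e$ chosen by Lemma 2 at those steps where $H_{j+1}\ne H_j$. By Lemma 1 a chosen edge is uncovered before its step and covered after it, so different steps give different edges. Suppose two edges of $M$ share a vertex $b$. At the later of their steps, the earlier edge is the other edge of $L$ at $b$ and is already covered, so Lemma 4 gives $H_{j+1}=H_j$, a contradiction. So $M$ is a matching in $L$. A matching in a cycle of length $n$ has at most $\lfloor n/2\rfloor$ edges, so $|M|\le\sum_i\lfloor n_i/2\rfloor$. Starting from $H_1=1$ we add one generator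 for each element of $M$ and end with $H_t=\mathcal G$. This proves Theorem A. $\blacksquare$

In Section 3 we had $M=\{12,ab\}$, a matching with two edges.

## 6. The arithmetic of two triangles, and three wedges

For two triangles, $\sum n_i/2=3$, but rounding down in each cycle gives $2$. So we want two disjoint 3-cycles, six edges in all, whose complement has a group that needs three generators.

The plan is to fill $S^3$ by three "wedges", balls arranged around a common circle $A$ like the segments of an orange, separated by three discs $\Pi_1,\Pi_2,\Pi_3$ (the *pages*) with common boundary $A$. Each wedge carries two strands, each strand is a single edge, and each component of the link passes once through each wedge, so it is a triangle. Constructibility only asks that the pieces meet in discs and spheres. It does not mind that the link crosses these discs in several points. The group will be detected by a homomorphism that sends the loops around the link in page $\Pi_i$ to a reflection $\rho_i$. The three reflections will be as independent as possible in $\mathbb F_3^2\rtimes\{\pm1\}$.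

The strands in a wedge must be entangled enough that such a homomorphism exists, and unentangled enough that the wedge can be triangulated constructibly with single edges as strands. Rational tangles do this. To handle them with complete precision we draw on the sphere bounding a wedge by means of a lattice in the plane.

## 7. Arcs of slope $2/3$ on the pillowcase

**Definition (pillowcase).** Let $\Gamma=\{z\mapsto\pm z+2v:v\in\mathbb Z^2\}$ act on $\mathbb R^2$ and let $\Sigma=\mathbb R^2/\Gamma$. Let $m_1,m_2,n_1,n_2\in\Sigma$ be the images of $(0,0),(0,1),(1,0),(1,1)$.

$\Gamma$ consists of the translations by even vectors and the rotations by $\pi$ about the points of $\mathbb Z^2$. The image of $\mathbb Z^2$ is exactly $\{m_1,m_2,n_1,n_2\}$, and away from these four points $\mathbb R^2\to\Sigma$ is a local homeomorphism.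

**Folded strips.** We shall meet strips modulo a rotation and a translation four times. In coordinates $(\xi,\sigma)$ take $|\xi|\le c$ with $c>0$, and the infinite dihedral group generated by $(\xi,\sigma)\mapsto(-\xi,-\sigma)$ and $(\xi,\sigma)\mapsto(\xi,\sigma+2)$. Consider
$$(\xi,\sigma)\mapsto\cosh(\xi+i\pi\sigma)=\cosh\xi\cos\pi\sigma+i\sinh\xi\sin\pi\sigma. \tag{1}$$
Since $\cosh\zeta=\cosh\zeta'$ if and only if $\zeta'=\pm\zeta+2\pi i l$ with $l\in\mathbb Z$, two points have the same image exactly when they are equivalent. The line $\xi=\xi_0>0$ goes around the ellipse with foci $\pm1$ and semi-axes $\cosh\xi_0,\sinh\xi_0$; the line $\xi=0$ goes to the segment $[-1,1]$. So the strip modulo the group is homeomorphic to a filled ellipse, a closed disc. The line $\xi=0$ becomes the segment joining the foci, with $(0,0)\mapsto1$ and $(0,1)\mapsto-1$. The boundary circle is the image of $\xi=c$, where $\sigma$ is taken modulo $2$.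

*Pages and walls.* Let $E_-,E_+$ be the images of $|x|\le\frac12$ and $|x-1|\le\frac12$. If two points of $|x|\le\frac12$ are $\Gamma$-equivalent, then $x'=\pm x+2s$ with $|2s|\le1$, so $s=0$. So $E_-$ is the folded strip with $(\xi,\sigma)=(x,y)$, $c=\frac12$: a closed disc with $m_1,m_2$ in its interior. In the same way $E_+$ is the folded strip with $(\xi,\sigma)=(x-1,y)$, a closed disc with $n_1,n_2$ in its interior. The two discs cover $\Sigma$. A point in both has a coordinate $x$ at distance at most $\frac12$ from an even and from an odd integer, so $x\in\frac12+\mathbb Z$. Hence $E_-\cap E_+$ is the common boundary circle $A$, the image of $x=\frac12$, and $\Sigma$ is a 2-sphere.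

The lines $x=$ even integer form the preimage of an arc $w_-\subset\operatorname{int}E_-$ joining $m_1,m_2$ (the segment between the foci). The lines $x=$ odd integer form the preimage of an arc $w_+\subset\operatorname{int}E_+$ joining $n_1,n_2$. The reflection $(x,y)\mapsto(1-x,y)$ normalizes $\Gamma$ and induces an involution $\theta$ of $\Sigma$ that fixes $A$ pointwise and exchanges $E_-\leftrightarrow E_+$, $m_i\leftrightarrow n_i$, $w_-\leftrightarrow w_+$.

*The arcs $a$, $b$ and the annulus $Z$.* Put $\nu(x,y)=3y-2x$. Under $z\mapsto\pm z+2(s,t)$ the value $\nu$ becomes $\pm\nu+6t-4s$, and $6t-4s$ takes all even values. If two points with $|\nu|\le\frac14$ are equivalent, then the even integer $6t-4s$ has absolute value at most $\frac12$, so it is $0$ and $(s,t)=l(3,2)$ with $l\in\mathbb Z$. Hence the image $N_a$ of $\{|\nu|\le\frac14\}$ is this strip modulo the group of maps $z\mapsto\pm z+l(6,4)$. It is the folded strip with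
$$(\xi,\sigma)=(\nu,\,x/3),\qquad c=\tfrac14,$$
because translation by $(6,4)$ fixes $\nu$ and adds $2$ to $\sigma$. So $N_a$ is a closed disc. The line $\nu=0$ maps to an arc $a\subset\operatorname{int}N_a$, the injective image of the segment from $(0,0)$ to $(3,2)\equiv(1,0)$. So $a$ joins $m_1$ to $n_1$.

Translation by $(0,1)$ normalizes $\Gamma$ and adds $3$ to $\nu$. So the image $N_b$ of $\{|\nu-3|\le\frac14\}$ is a closed disc with an arc $b$ in its interior, the image of the segment from $(0,1)$ to $(3,3)\equiv(1,1)$. It joins $m_2$ to $n_2$.

$\Gamma$ changes $\nu$ only by sign and even integers. So points of $N_a$ have $\nu$ within $\frac14$ of an even integer, points of $N_b$ within $\frac14$ of an odd integer, and $N_a\cap N_b=\emptyset$. The closure $Z$ of $\Sigma\setminus(N_a\cup N_b)$ is the image of $\{\frac14\le\nu\le\frac34\}$: the remaining values of $\nu$ modulo $2$ are $(\frac14,\frac34)$ and $(\frac54,\frac74)\equiv(-\frac34,-\frac14)$, which are exchanged by sign. A rotation in $\Gamma$ sends $[\frac14,\frac34]$ to $[-\frac34,-\frac14]+$ an even integer, which misses $[\frac14,\frac34]$. A translation in $\Gamma$ carrying a point of the strip into the strip has $6t-4s=0$. So $Z$ is the strip modulo translation by $(6,4)$, an annulus. Its core is the image of the line $\nu=\frac12$. It contains none of the points $m_i,n_i$, where $\nu$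 is an integer.

*Lenses.* Let $Q_a$ be the image of the quadrilateral with vertices
$$(0,0),\quad(\tfrac32,\tfrac{13}{12}),\quad(3,2),\quad(\tfrac32,\tfrac{11}{12}).$$
At these points $\nu=0,\frac14,0,-\frac14$, so $|\nu|\le\frac14$ on the quadrilateral. If two of its points $z,z'$ are equivalent, then $z'=z+l(6,4)$ or $z+z'=l(6,4)$. All $x$-coordinates lie in $[0,3]$. The first case forces $l=0$. The second forces $x+x'=0$ or $x+x'=6$, so $z=z'=(0,0)$ or $z=z'=(3,2)$. So $Q_a\subset N_a$ is an embedded disc with $m_1,n_1\in\partial Q_a$, in which $a$ is a spanning arc. Let $Q_b\subset N_b$ be the image of the quadrilateral translated by $(0,1)$; the same holds with $b,m_2,n_2$.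

*A cell structure on $\Sigma$.* The purpose is to make pages and lenses subcomplexes of one triangulation that is compatible with $\theta$. Let $\mathcal A$ be the locally finite arrangement of all lines
$$8x\in\mathbb Z,\qquad 8y\in\mathbb Z,\qquad \pm13x-18y\in\mathbb Z,\qquad \pm11x-18y\in\mathbb Z .$$
It is invariant under $\Gamma$, under $(x,y)\mapsto(1-x,y)$ and under translation by $(0,1)$, as one sees by substituting. It contains the lines $x=\frac12+l$ for $l\in\mathbb Z$. It also contains the lines spanned by the four sides of the quadrilateral, $13x-18y=0$, $11x-18y=-3$, $13x-18y=3$, $11x-18y=0$, and their translates by $(0,1)$.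

$\mathcal A$ cuts $\mathbb R^2$ into compact convex polygons, each inside a square $[\frac i8,\frac{i+1}8]\times[\frac j8,\frac{j+1}8]$. The map to $\Sigma$ is injective on such a square. Indeed, nonzero translations in $\Gamma$ are too long. If $z'=-z+2v$ with both points in the square, then $x+x'\in[\frac i4,\frac{i+1}4]$ is an even integer, hence an endpoint of this interval, so $x=x'$; likewise $y=y'$. Since $\mathcal A$ is $\Gamma$-invariant, the cells project to a finite *regular* CW structure on $\Sigma$ (each closed cell is embedded). It is invariant under $\theta$; in it $A,E_\pm,Q_a,Q_b$ and their boundaries are subcomplexes, and $m_i,n_i$ are vertices.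

Recall that the barycentric subdivision of a finite regular CW complex is a simplicial complex (the order complex of its face poset) with the same underlying space, in which subcomplexes stay subcomplexes.

## 8. Two strands in a ball, and walls

*The tangle.* Let $P$ be a 3-ball with $\partial P=\Sigma$ and a collar $\Sigma\times[0,1]\subset P$, $\Sigma\times0=\partial P$. We push the arcs $a,b$ into $P$, each inside a half-ellipsoid standing on its lens. Choose homeomorphisms $g_a,g_b$ of $Q_a,Q_b$ onto the closed unit disc, and let $f:\Sigma\to[0,\frac12]$ be $\frac12\sqrt{1-|g_a|^2}$ on $Q_a$, $\frac12\sqrt{1-|g_b|^2}$ on $Q_b$ and $0$ elsewhere. It is continuous. Put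
$$N_\alpha=\{(x,t):x\in Q_a,\ 0\le t\le f(x)\},\qquad T_\alpha=\operatorname{graph}(f|_{Q_a}),$$
$$\alpha=\operatorname{graph}(f|_a),\qquad E_\alpha=\{(x,t):x\in a,\ 0\le t\le f(x)\},$$
and similarly $N_\beta,T_\beta,\beta,E_\beta$ over $Q_b$ and $b$. Let $R$ be the closure of $P\setminus(N_\alpha\cup N_\beta)$. We record the following.

1. $N_\alpha,N_\beta$ are 3-balls (half-ellipsoids), with $\partial N_\alpha=Q_a\cup T_\alpha$ and $\partial N_\beta=Q_b\cup T_\beta$.
2. $R$ is a 3-ball with boundary $(\Sigma\setminus(\operatorname{int}Q_a\cup\operatorname{int}Q_b))\cup T_\alpha\cup T_\beta$. Indeed $R$ is the set of points with $t\ge f(x)$ in the collar together with the rest of $P$. It is the image of $P$ under the embedding that is $(x,t)\mapsto(x,f(x)+t(1-f(x)))$ on the collar and the identity elsewhere.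
3. $N_\alpha\cap R=T_\alpha$ and $N_\beta\cap R=T_\beta$ are discs, and $N_\alpha\cap N_\beta=\emptyset$.
4. $\alpha$ is a spanning arc of $T_\alpha$ from $m_1$ to $n_1$ and cuts $T_\alpha$ into two discs; $\beta$ is a spanning arc of $T_\beta$ from $m_2$ to $n_2$ and cuts $T_\beta$ into two discs. $\alpha,\beta$ meet $\partial P$ only in their endpoints, because $f>0$ in the interiors of the lenses.
5. $E_\alpha\setminus\alpha$ and $E_\beta\setminus\beta$ are disjoint closed subsets of $P\setminus(\alpha\cup\beta)$, and they meet $\partial P$ in $a\setminus\{m_1,n_1\}$ and $b\setminus\{m_2,n_2\}$.

Write $\Sigma^*=\Sigma\setminus\{m_1,m_2,n_1,n_2\}$, $P^*=P\setminus(\alpha\cup\beta)$ and $X^*=X\cap\Sigma^*$ for $X\subset\Sigma$.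

**Why two balls would not be enough.** One may first try to build a link from only two copies of $P$, glued along the whole sphere $\Sigma$ by a homeomorphism that preserves the set of four points. This never contradicts Theorem A, and the reason is instructive. The sets $R\setminus(\alpha\cup\beta)$ and $N_\alpha\setminus\alpha$ are balls minus subsets of their boundaries, so they are simply connected. They meet in $T_\alpha\setminus\alpha$, which has two simply connected components. So gluing in $N_\alpha$ creates an infinite cyclic group, generated by any loop that enters $N_\alpha$ through one half of $T_\alpha$ and leaves through the other. Such a loop can be taken in $\Sigma^*$: cross the lens $Q_a$ once, and return in $\Sigma$ outside the lenses. The same holds for $N_\beta$. So $\pi_1(P^*)$ is free of rank $2$ and $\pi_1(\Sigma^*)\to\pi_1(P^*)$ is surjective. By van Kampen, the group of the glued link is generated by the image of $\pi_1(P^*)$ of *one* of the balls, so by two elements. In a triangulation in which $\Sigma$ and the link are subcomplexes, the four points are vertices. So the link is either one cycle of length at least $4$ or two cycles of length at least $3$, and the bound of Theorem A is at least $2$. In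 the three-wedge arrangement two wedges meet only in a page with two punctures, and this argument does not apply.

*Wall homomorphisms.* We need homomorphisms out of fundamental groups that can be read off from a picture. Let $Y$ be a manifold (possibly with boundary) and let $W_1,\dots,W_q\subset Y$ be disjoint closed subsets such that each point of $W_i$ has a neighborhood $U$, disjoint from the other walls, with $(U,U\cap W_i)\cong(V\times(-1,1),V\times0)$, $V$ connected. Let $g_i$ be elements of a group $G$ with $g_i^2=1$. A *labeling* of such a $U$ assigns an element of $G$ to each side of the wall so that, if one side has label $g$, the other has label $gg_i$. As $g_i^2=1$, this rule is the same read from either side. Over an open set that misses the walls, a labeling is a locally constant $G$-valued function. The germs of labelings form a covering of $Y$ with fiber $G$, on which $G$ acts by left multiplication. Continue the label $1$ along a path with endpoints off the walls. The final label is an element of $G$ that is invariant under homotopy rel endpoints. It is multiplicative under concatenation, because continuing $h$ instead of $1$ multiplies all labels by $h$ on the left. For a path crossing the walls finitely often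 transversally, it is the ordered product of the $g_i$ of the crossed walls. In particular we get homomorphisms $\pi_1(Y,*)\to G$ for $*$ off the walls. I call the element attached to a path its *wall element*.

*Example.* Take a disc minus two interior points $p,q$, with one wall, an arc from $p$ to $q$ without its endpoints, and value $\rho$. A loop around $p$ alone crosses the wall once and goes to a conjugate of $\rho$; so does a loop around $q$ alone. A loop around the whole arc crosses nothing and goes to $1$. This is the picture in each page, with wall $w_\pm$.

From now on walls $w_\pm,a,b$ in $\Sigma^*$ are understood without their endpoints.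

*Why slope $2/3$ goes with $3$.* Put $\rho$ on $w_-$ and $\rho'$ on $w_+$. We ask whether the resulting homomorphism of $\pi_1(\Sigma^*)$ can extend over $P^*$. In $P^*$ a small loop around $m_1$ can be slid along $\alpha$ to one around $n_1$. In $\Sigma$, start next to $m_1$: the small loop there has wall element $\rho$. Run beside $a$, along the segment from $(0,0)$ to $(3,2)$: we cross $x=1$, then $x=2$, with wall element $\rho'\rho$. The small loop around $n_1$ crosses $w_+$. So an extension forces $\rho=(\rho'\rho)\rho'(\rho'\rho)^{-1}=\rho'\rho\rho'\rho\rho'$, that is $(\rho'\rho)^3=1$. The next lemma says that this condition is also sufficient.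

**Lemma 6.** Let $\rho,\rho'\in G$ be involutions with $(\rho\rho')^3=1$ and let $\psi:\pi_1(\Sigma^*,*)\to G$, $*\in A$, be the wall homomorphism for $(w_-,\rho),(w_+,\rho')$. Then there is a homomorphism $\varphi:\pi_1(P^*,*)\to G$ whose composite with $\pi_1(\Sigma^*,*)\to\pi_1(P^*,*)$ is $\psi$.

The proof trades the walls $w_\pm$, which do not extend into $P^*$, for the walls $a,b$, which do.

**Step 1: change of base point.** We want a base point on $\partial N_a$. Let $z_0\in\partial N_a$ be the image of $(\frac32,\frac{13}{12})$, where $\nu=\frac14$. It is off $w_\pm$ since $\frac32$ is not an integer. Let $\kappa$ be a path in $\Sigma^*$ from $*$ to $z_0$ with wall element $k$, and write $\psi$ also for the wall homomorphism at $z_0$. If $\varphi_0$ extends $\psi$ at $z_0$, then $\varphi([\gamma])=k\,\varphi_0([\kappa^{-1}\gamma\kappa])\,k^{-1}$ extends $\psi$ at $*$: for $\gamma$ in $\Sigma^*$ the right side is $k\,(k^{-1}\psi([\gamma])k)\,k^{-1}=\psi([\gamma])$. So we may work at $z_0$.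

**Step 2: $\psi$ is trivial on the annulus $Z$.** This is where the hypothesis $(\rho\rho')^3=1$ enters. The core of $Z$ lifts to the segment of the line $\nu=\frac12$, that is $y=\frac{2x}3+\frac16$, from $x=\frac12$ to $x=\frac{13}2$. It crosses $x=1,2,\dots,6$ at
$$y=\tfrac56,\ \tfrac32,\ \tfrac{13}6,\ \tfrac{17}6,\ \tfrac72,\ \tfrac{25}6,$$
none an integer. Odd $x$ means $w_+$, even $x$ means $w_-$. So its wall element is $\rho'\rho\rho'\rho\rho'\rho=(\rho'\rho)^3=1$. Since $\pi_1(Z,z_0)\cong\mathbb Z$ is generated by a loop freely homotopic to the core, $\psi$ is trivial on $\pi_1(Z,z_0)$.

**Step 3: the values of $\psi$ in $N_a$ and $N_b$.** We now compute $\psi$ on generators. Use the ellipse model (1) of $N_a$: $m_1$ and $n_1$ are the foci $1$ and $-1$, $a$ is the segment between them, and $z_0$, where $\sigma=\frac12$, is the top point of the ellipse. The vertical chord through $0$ cuts the ellipse into two halves with one focus each, and it crosses $a$ once. Let $u_1$ run from $z_0$ along the right boundary to the bottom and up the chord. Let $u_2$ run down the chord and along the left boundary up to $z_0$. Each half minus its focus has infinite cyclic group, generated by $u_1$ resp. $u_2$, and the chord is simply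 connected. So $\pi_1(N_a^*,z_0)$ is free on $u_1,u_2$. Each $u_i$ crosses $a$ exactly once, and $u_1u_2$ is homotopic to $\partial N_a$.

Since $\partial N_a\subset Z$, Step 2 gives $\psi(u_1)\psi(u_2)=1$. The loop $u_1$ is freely homotopic in $N_a^*$ to a small loop around $m_1$. Such a loop lifts to a half circle around $(0,0)$ in the plane, which meets $x=0$ once, so it crosses $w_-$ once. Hence $\psi(u_1)$ is conjugate to $\rho$, so it is an involution, and $\psi(u_2)=\psi(u_1)^{-1}=\psi(u_1)=:r$.

Let $\zeta\subset Z$ be a path from $z_0$ to the image $z_1\in\partial N_b$ of $(\frac32,\frac{25}{12})$, which is off the walls. Let $v_1,v_2$ be the generators of $\pi_1(N_b^*,z_1)$ obtained by the same recipe (everything translated by $(0,1)$), conjugated by $\zeta$. Then $v_1v_2$ is homotopic to $\zeta\cdot\partial N_b\cdot\zeta^{-1}$, a loop in $Z$, so $\psi(v_1)\psi(v_2)=1$. Also $\psi(v_1)$ is conjugate to $\rho$, because $v_1$ is freely homotopic to a small loop around $m_2$, which crosses $w_-$ once. So $\psi(v_1)=\psi(v_2)=:s$ is an involution.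

**Step 4: exchanging the walls.** We show that $\psi$ is also the wall homomorphism $\chi$ at $z_0$ for $(a,r),(b,s)$. The sphere with four punctures is $N_a^*\cup Z\cup N_b^*$, glued along the bicollared circles $\partial N_a,\partial N_b$. By van Kampen its group at $z_0$ is generated by $u_1,u_2,v_1,v_2$ and $\pi_1(Z,z_0)=\langle u_1u_2\rangle$. So it is generated by $u_1,u_2,v_1,v_2$. The loop $u_i$ crosses $a$ once and misses $b$, so $\chi(u_i)=r$. The path $\zeta\subset Z$ avoids $a\cup b$, so $\chi(v_i)=s$. Hence $\psi=\chi$.

**Step 5: extension.** By item 5 of the list, $E_\alpha\setminus\alpha$ and $E_\beta\setminus\beta$ are walls in $P^*$ which meet $\Sigma^*$ exactly in $a$ and $b$. So the wall homomorphism of $\pi_1(P^*,z_0)$ for $(E_\alpha\setminus\alpha,r),(E_\beta\setminus\beta,s)$ restricts to $\chi=\psi$. $\blacksquare$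

## 9. Gluing three wedges: the sphere $S$

Take three copies $P_1,P_2,P_3$ of $P$ (indices mod 3) and glue $E_+\subset\partial P_i$ to $E_-\subset\partial P_{i+1}$ by $\theta$. Since $\theta$ is the identity on $A$, this is consistent along the common circle $A$. Let the page $\Pi_i$ be the disc $E_-$ of $P_i$, which equals $E_+$ of $P_{i-1}$. So $\partial P_i=\Pi_i\cup\Pi_{i+1}$, and different pages meet exactly in $A$.

$P_1\cup P_2$ is two balls glued along the disc $\Pi_2$, so it is a ball, with boundary sphere $\Pi_1\cup_A\Pi_3$. The ball $P_3$ is glued to it along this entire sphere. So the result $\mathcal M$ is homeomorphic to $S^3$, and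
$$P_1\cap P_2=\Pi_2,\qquad (P_1\cup P_2)\cap P_3=\Pi_1\cup\Pi_3. \tag{2}$$
The point $n_k\in\partial P_i$ is glued to $m_k\in\partial P_{i+1}$. So $\alpha_1,\alpha_2,\alpha_3$ form a circle, and so do $\beta_1,\beta_2,\beta_3$. Let $L$ be the union of these two disjoint circles.

*Why not slope $1/3$.* The analogous arcs of slope $1/3$ would run from $(0,0)$ to $(3,1)\equiv(1,1)$ and from $(0,1)$ to $(3,2)\equiv(1,0)$. They join $m_1$ to $n_2$ and $m_2$ to $n_1$. Following a strand through three wedges one would start at $m_1$ of $\Pi_1$ and come back at $m_2$ of $\Pi_1$. So the six strands would form one 6-cycle, and the bound of Theorem A would be $3$. With slope $2/3$ the strands close up after three wedges.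

**Triangulation.** The purpose is to make each strand a single edge while keeping all the balls $R_i,N_{\alpha_i},N_{\beta_i}$ subcomplexes. Put $X_0=\Pi_1\cup\Pi_2\cup\Pi_3$. Give each page the cell structure of $E_-$ from Section 7. These structures agree on $A$. Since the cell structure of $\Sigma$ is $\theta$-invariant, each page inherits the same structure from $E_+$ of the preceding wedge. So $X_0$ is a finite regular CW complex. Its barycentric subdivision $\mathcal T$ is a simplicial complex in which $A$, the $\Pi_i$, and the discs $Q_a,Q_b$ of all three wedges with their boundaries are subcomplexes. The six points of $L\cap X_0$ are vertices, in the interiors of the pages. Every edge of $\mathcal T$ lies in one page.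

1. Add the six arcs $\alpha_i,\beta_i$ as *single edges*. Each joins vertices in the interiors of two different pages, so no edge of $\mathcal T$ joins its endpoints. Different arcs have different pairs of endpoints. So the 1-skeleton of $\mathcal T$ plus the six edges is a simple graph.
2. Each $T_{\alpha_i},T_{\beta_i}$ is cut by its arc into two discs. Each is bounded by the arc and a path of edges of $\mathcal T$, half of $\partial Q_a$ or $\partial Q_b$. This path joins interior points of two different pages, so it passes through $A$ and has at least two edges. So the boundary of the disc is a simple cycle of length at least $3$. Triangulate each of these 12 discs as the cone over its boundary from a new vertex.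
3. The nine balls $N_{\alpha_i},N_{\beta_i},R_i$ now have boundary spheres that are triangulated as subcomplexes (items 1 and 2 of the list in Section 8). Triangulate each ball as the cone over its boundary from a new vertex.

All simplices have distinct vertices and are determined by their vertex sets. For the edges present after stage 1 this holds because the graph is simple. The triangles present then are those of the simplicial complex $\mathcal T$. Every simplex added later contains a cone vertex and is the join of it with a simplex (possibly empty) of the base of that cone. So we have a simplicial complex $S$.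

A homeomorphism between the boundaries of two discs, or of two balls, extends to the discs or balls. So the homeomorphism $|\mathcal T|=X_0$ extends over the arcs, then over the 12 discs, then over the nine balls. This gives a homeomorphism $|S|\to\mathcal M\cong S^3$ that carries the subcomplexes named $P_i,R_i,N_{\alpha_i},\dots,L$ to the subsets of the same name. In $S$, the subcomplex $L$ consists of two disjoint 3-cycles.

**Constructibility of $S$.** We assemble $S$ from the nine cones. The triangulated balls $N_{\alpha_i},N_{\beta_i},R_i$ are cones over triangulated 2-spheres, hence constructible by Lemma 5(3),(4). By item 3 of the list in Section 8, $R_i$ and $N_{\alpha_i}$ meet in the disc $T_{\alpha_i}$, and $R_i\cup N_{\alpha_i}$ and $N_{\beta_i}$ meet in the disc $T_{\beta_i}$. Triangulated discs are constructible by Lemma 5(2). So $R_i\cup N_{\alpha_i}$ and $P_i=(R_i\cup N_{\alpha_i})\cup N_{\beta_i}$ are constructible. By (2), $P_1$ and $P_2$ meet in the disc $\Pi_2$, so $P_1\cup P_2$ is constructible. Finally $P_1\cup P_2$ and $P_3$ meet in the 2-sphere $\Pi_1\cup\Pi_3$, so $S=(P_1\cup P_2)\cup P_3$ is constructible. $\blacksquare$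

## 10. Three reflections: the end of the proof of Theorem B

**Step 1: the target group.** Let $G=\mathbb F_3^2\rtimes\{\pm1\}$ be the group of maps $x\mapsto\pm x+v$ of $\mathbb F_3^2$, and let $\rho_1,\rho_2,\rho_3$ be $x\mapsto-x$, $x\mapsto-x+e_1$, $x\mapsto-x+e_2$. They are involutions. They generate $G$, because $\rho_2\rho_1$ and $\rho_3\rho_1$ are the translations by $e_1$ and $e_2$. Every $\rho_i\rho_j$ is a translation, so $(\rho_i\rho_j)^3=1$. The next lemma says how many generators such a group needs.

**Lemma 7.** $\mathbb F_3^N\rtimes\{\pm1\}$ cannot be generated by fewer than $N+1$ elements.

*Proof.* Let $g_1,\dots,g_q$ generate it. Some generator, say $g_1$, has sign $-1$. Replacing $g_i$ by $g_1g_i$ where necessary, we may assume that $g_2,\dots,g_q$ are translations, by $v_2,\dots,v_q$. Conjugation by $g_1$ inverts translations, and $g_1^2=1$. So the generated group is $V\cup g_1V$, where $V=\langle v_2,\dots,v_q\rangle$, regarded as a group of translations. It is everything only if $V=\mathbb F_3^N$, which forces $q-1\ge N$. $\blacksquare$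

**Step 2: homomorphisms on the wedges.** We put the reflection $\rho_i$ on the wall in page $\Pi_i$ and extend over the wedges. Let $*$ be a vertex of $\mathcal T$ on $A$; then $*\notin L$. Write $\Pi_i^*=\Pi_i\setminus L$ and $P_i^*=P_i\setminus L$. Let $\psi_i:\pi_1(\partial P_i\setminus L,*)\to G$ be the wall homomorphism with $\rho_i$ on $w_-\subset\Pi_i$ and $\rho_{i+1}$ on $w_+\subset\Pi_{i+1}$ (indices mod 3). By Lemma 6 it extends to $\varphi_i:\pi_1(P_i^*,*)\to G$.

**Step 3: gluing them.** We check agreement on the pages. The page $\Pi_{i+1}$ is $E_+$ of $P_i$ and $E_-$ of $P_{i+1}$, and $\theta$ identifies the walls $w_+$ and $w_-$. So $\varphi_i$ and $\varphi_{i+1}$ both restrict on $\pi_1(\Pi_{i+1}^*,*)$ to the wall homomorphism of the single wall in $\Pi_{i+1}$ with value $\rho_{i+1}$.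

The sets $P_1^*$ and $P_2^*$ meet in the connected set $\Pi_2^*$. So by van Kampen (Fact R), $\varphi_1,\varphi_2$ glue to a homomorphism $\varphi_{12}:\pi_1((P_1\cup P_2)\setminus L,*)\to G$. The intersection of $(P_1\cup P_2)\setminus L$ with $P_3^*$ is $\Pi_1^*\cup\Pi_3^*$. Since $\Pi_1^*\cap\Pi_3^*=A$ is connected, its group is generated by those of $\Pi_1^*$ and $\Pi_3^*$. On $\Pi_1^*$ the homomorphism $\varphi_{12}$ equals $\varphi_1$, hence $\varphi_3$; on $\Pi_3^*$ it equals $\varphi_2$, hence $\varphi_3$. So $\varphi_{12}$ and $\varphi_3$ glue to
$$\Phi:\pi_1(S\setminus L,*)\to G .$$
A loop in $\Pi_i^*$ from $*$ once around one point of $L$, crossing the wall once, maps to $\rho_i$. Hence each $\rho_i$ is the image of such a loop, and $\Phi$ is surjective.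

**Step 4: contradiction with shellability.** By Lemma 7 with $N=2$, the group $G$ cannot be generated by two elements, so $\pi_1(S\setminus L)$ needs at least $3$ generators. If $S$ were shellable, Theorem A with $n_1=n_2=3$ would give a generating set of $1+1=2$ elements. So $S$ is constructible and not shellable, and Theorem B is proved. $\blacksquare$

## 11. Suspensions: Theorem C(i)

Let $S^{(3)}=S$ and let $S^{(d+1)}$ be the suspension of $S^{(d)}$, a simplicial $(d+1)$-sphere.

**Step 1: constructibility passes to the suspension.** $S^{(d+1)}$ is the union of two cones over $S^{(d)}$, constructible by Lemma 5(4), meeting in the constructible $d$-dimensional complex $S^{(d)}$. So it is constructible.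

**Step 2: shellability passes to vertex links.** This lets us descend from $S^{(d+1)}$ to $S^{(d)}$. Let $F_1,\dots,F_t$ be a shelling of a complex and $v$ a vertex. Order the facets $F_i\setminus v$ of the link, for $F_i\ni v$, in the induced order. Let $v\in F_j$ and let $\sigma$ be a face of $F_j\setminus v$ that lies in $F_i$ for some $i<j$ with $v\in F_i$. Then $\sigma\cup v\subset F_i\cap F_j$ lies in a codimension-one face $Q$ of $F_j$ that belongs to an earlier facet $F_k$. This face, and hence $F_k$, contains $v$. So $\sigma$ lies in $Q\setminus v$, a codimension-one face of $F_j\setminus v$ contained in the earlier facet $F_k\setminus v$ of the link. So the link is shellable.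

**Step 3: induction.** The link of a suspension vertex of $S^{(d+1)}$ is $S^{(d)}$. If $S^{(d+1)}$ were shellable, so would be $S^{(d)}$. Since $S^{(3)}$ is not shellable, no $S^{(d)}$ with $d\ge3$ is. $\blacksquare$

## 12. Iterated connected sums: Theorem C(ii)

*The shellable case.* For $2k$ disjoint 3-cycles in a shellable 3-sphere, Theorem A gives a generating set of $2k$ elements. Fewer do not suffice, because $H_1(S\setminus L)\cong\mathbb Z^{2k}$ by Alexander duality.

*Constructible examples.* We take connected sums of copies of $S$. Constructibility is preserved if a facet is replaced by $S$ minus a facet, provided that $S$ minus a facet is constructible.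

**Step 1: a removable facet.** We look for two facets of $S$ away from $L$, one to be removed from $S$ and one to be kept for the next sum. Let $o\in A$ be the image of $(\frac12,\frac12)$. It is a vertex of the cell structure, and $\nu(\frac12,\frac12)=\frac12$, so $o\notin N_a\cup N_b$. As $\theta$ fixes $A$ pointwise, this holds in all three wedges. Let $v$ be the cone vertex of $R_3$, and let $\tau\ne\tau'$ be two triangles of $\mathcal T$ in $\Pi_1$ that contain $o$; each polygonal 2-cell at $o$ contributes two. Since $\mathcal T$ is a barycentric subdivision and $o$ is a vertex of the cell structure, the other vertices of $\tau,\tau'$ are barycenters of cells of dimension 1 and 2. The points of $L\cap X_0$ are vertices of the cell structure different from $o$, so $\tau,\tau'$ are disjoint from $L$. The page $\Pi_1$ lies in $\partial P_3$. Since the lenses $Q_a,Q_b$ of $P_3$ are subcomplexes not containing $o$, we have $\tau,\tau'\subset\partial R_3$. So $F=v*\tau$ and $F'=v*\tau'$ are facets of $S$ disjoint from $L$. Let $B$ be the complex generated by all facets of $S$ except $F$.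

*$B$ is constructible.* Let $R_3'$ be the cone from $v$ over the disc that consists of all triangles of $\partial R_3$ except $\tau$. It is constructible by Lemma 5(2),(4). It still meets $N_{\alpha_3},N_{\beta_3}$ in $T_{\alpha_3},T_{\beta_3}$. So $P_3'=R_3'\cup N_{\alpha_3}\cup N_{\beta_3}$ is constructible. It meets $P_1\cup P_2$ in the sphere $\Pi_1\cup\Pi_3$ without the open triangle $\tau$, a triangulated disc. So $B=(P_1\cup P_2)\cup P_3'$ is constructible.

All of $\partial F$ lies in $B$: the triangle $\tau$ lies in $\Pi_1\subset P_1$, and each triangle $v*\varepsilon$ with $\varepsilon$ an edge of $\tau$ lies in $R_3'$, because $\varepsilon$ lies in another triangle of $\partial R_3$. Also $F'$ is a facet of $B$.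

**Step 2: substitution preserves constructibility.** Let $C$ be a constructible 3-complex and $F_0$ a facet of $C$. Delete $F_0$ (keeping $\partial F_0$) and glue in a copy of $B$ by a simplicial identification $\partial F\cong\partial F_0$, with all other vertices new. Call the result $C'$.

$C'$ is a simplicial complex: a set of vertices spanning a simplex both in $B$ and in $C$ without $F_0$ consists of vertices of $F_0$. It has at most three elements, since neither $B$ nor $C$ without $F_0$ contains the simplex on all four. So it spans the same face of $\partial F_0$ in both.

$C'$ is constructible, by induction along the recursive definition. If $C=\overline{F_0}$, then $C'=B$. If $C=C_1\cup C_2$ as in (ii) of the definition, then $F_0$ lies in exactly one of $C_1,C_2$, because $C_1\cap C_2$ is 2-dimensional; say in $C_1$. Let $C_1'$ be the result of the substitution in $C_1$; it is constructible by induction. Then $C'=C_1'\cup C_2$. The new vertices are not in $C_2$ and $F_0\notin C_2$, so $C_1'\cap C_2=C_1\cap C_2$. Hence $C'$ is constructible.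

**Step 3: the spheres $S_k$.** Let $S_1=S$, $L_1=L$, $F_1=F'$. Given $S_k$ with a facet $F_k$ disjoint from $L_k$, let $S_{k+1}$ be obtained by substituting a copy of $B$ for $F_k$, and let $L_{k+1}$ be $L_k$ together with the copy of $L$ in $B$. Both parts avoid $\partial F_k$, so $L_{k+1}$ consists of $2(k+1)$ disjoint 3-cycles if $L_k$ consists of $2k$. The copy of $F'$ in $B$ is a facet $F_{k+1}$ of $S_{k+1}$. It is disjoint from the copy of $L$, and it meets the old part only in $\partial F_k$, which misses $L_k$. So $F_{k+1}$ is disjoint from $L_{k+1}$. By Step 2, $S_{k+1}$ is constructible.

*$|S_{k+1}|\cong S^3$.* In a simplicial 3-sphere, remove an open facet. At a vertex of that facet the link changes from a 2-sphere to a 2-sphere minus an open triangle, a disc. At an edge of it the link changes from a cycle to a path. So what remains is a compact 3-manifold whose boundary is the boundary sphere of the facet, and this boundary has a collar. The boundary sphere is also collared inside the facet, so it is bicollared, and by the generalized Schoenflies theorem the remaining part is a 3-ball. Now $S_{k+1}$ is the union of two such balls, $S_k$ minus the open $F_k$ and $B$, glued along their boundary spheres. So it is a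 3-sphere.

*The group.* Let $Y$ be $S_k\setminus L_k$ minus the open simplex $F_k$. Then $S_k\setminus L_k$ is $Y\cup\overline{F_k}$, with both $\overline{F_k}$ and $Y\cap\overline{F_k}=\partial F_k\cong S^2$ simply connected, so $\pi_1(Y)\cong\pi_1(S_k\setminus L_k)$. In the same way $\pi_1(B\setminus L)\cong\pi_1(S\setminus L)$. Now $S_{k+1}\setminus L_{k+1}$ is $Y$ and $B\setminus L$ glued along the simply connected sphere $\partial F_k$, so van Kampen gives
$$\pi_1(S_{k+1}\setminus L_{k+1})\cong\pi_1(S_k\setminus L_k)*\pi_1(S\setminus L).$$
Hence
$$\pi_1(S_k\setminus L_k)\cong\underbrace{\mathcal G*\cdots*\mathcal G}_{k},\qquad\mathcal G=\pi_1(S\setminus L). \tag{3}$$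

**Step 4: $3k$ generators are needed.** The $k$ factors in (3) could each be sent onto $G$, but we want one common target that sees all $3k$ reflections independently. Let $G_k=\mathbb F_3^{3k-1}\rtimes\{\pm1\}$.

First, for any $v_1,v_2,v_3\in\mathbb F_3^{3k-1}$ there is a homomorphism $h:G\to G_k$ sending $\rho_i$ to $x\mapsto-x+v_i$. Indeed, let $K:\mathbb F_3^2\to\mathbb F_3^{3k-1}$ be the linear map with $Ke_1=v_2-v_1$, $Ke_2=v_3-v_1$, let $2u=v_1$, and let $h$ send
$$x\mapsto\varepsilon x+w\qquad\text{to}\qquad x\mapsto\varepsilon x+Kw+(1-\varepsilon)u .$$
This is the homomorphism $(\varepsilon,w)\mapsto(\varepsilon,Kw)$ followed by conjugation with the translation by $u$, since $\varepsilon(x-u)+Kw+u=\varepsilon x+Kw+(1-\varepsilon)u$. For $\varepsilon=-1$ and $w=0,e_1,e_2$ the constant term is $v_1$, then $(v_2-v_1)+v_1=v_2$, then $(v_3-v_1)+v_1=v_3$.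

Now compose $\Phi:\mathcal G\to G$ with such maps, one for each free factor in (3), and let the $3k$ vectors so used be $0,e_1,\dots,e_{3k-1}$. We get a homomorphism $\pi_1(S_k\setminus L_k)\to G_k$. Since $\Phi$ is surjective, the image contains all maps $x\mapsto-x+v$ with $v\in\{0,e_1,\dots,e_{3k-1}\}$. Their products include the translations by $e_1,\dots,e_{3k-1}$, so they generate $G_k$, and the homomorphism is surjective. By Lemma 7 with $N=3k-1$, the group $\pi_1(S_k\setminus L_k)$ needs at least $3k$ generators. This proves Theorem C. $\blacksquare$
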